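
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Isomorphic uniform and non-uniform lattices\\ in a locally compact group}


\begin{abstract}
We construct a totally disconnected, compactly generated, locally compact second countable group that contains a finitely generated uniform lattice and a finitely generated non-uniform lattice which are isomorphic as abstract groups, hence quasi-isometric. The construction has two parts. The first is a criterion under which a finitely generated group $D$ admits a finitely generated group $B$ with $B\cong D\times B$. The second is a pair of lattices, one uniform and one non-uniform, in $\mathrm{Aut}(X)\times\mathrm{Aut}(X)$, where $X$ is a lamplighter graph over a tree. The uniform lattice is the square of a group satisfying the criterion, and the non-uniform lattice satisfies the criterion itself.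
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $G$ is a locally compact, Hausdorff, second countable group. A \emph{lattice} in $G$ is a discrete subgroup $\Lambda$ such that $G/\Lambda$ carries a finite $G$-invariant measure; it is \emph{uniform} if $G/\Lambda$ is compact and \emph{non-uniform} otherwise. Two metric spaces $Y,Y'$ are \emph{quasi-isometric} if there are a map $\varphi\colon Y\to Y'$ and a constant $C\ge 1$ with
\[
C^{-1}d(y_1,y_2)-C\le d(\varphi(y_1),\varphi(y_2))\le C\,d(y_1,y_2)+C \qquad (y_1,y_2\in Y)
\]
such that every point of $Y'$ is at distance at most $C$ from $\varphi(Y)$. Finitely generated groups are compared through their word metrics; the choice of finite generating sets does not matter. Isomorphic finitely generated groups are quasi-isometric: transport the generating set.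

Any two finitely generated uniform lattices in $G$ are quasi-isometric, because each of them is quasi-isometric to $G$ with the word metric of a compact generating set. This argument says nothing about non-uniform lattices, and their geometry can indeed be different. In $G=SL_2(\mathbb R)$ this can be seen by counting ends, which is a quasi-isometry invariant. A uniform lattice acts properly and cocompactly on the hyperbolic plane, so it is quasi-isometric to the plane and has one end. The non-uniform lattice $SL_2(\mathbb Z)$ contains a non-abelian free group of finite index and has infinitely many ends. The following question comes from \cite{MFO}; finite generation of $\Gamma$ is required for it to make sense. \emph{Does there exist a locally compact group containing a finitely generated uniform lattice $\Gamma$ and a finitely generated non-uniform lattice $\Lambda$ such that $\Gamma$ and $\Lambda$ are quasi-isometric?} The answer is yes, in a strong form.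

\begin{theorem}\label{thm:main}
There is a totally disconnected, compactly generated, locally compact second countable group $G$ containing a finitely generated uniform lattice $\Gamma$ and a finitely generated non-uniform lattice $\Lambda$ with $\Gamma\cong\Lambda$. In particular $\Gamma$ and $\Lambda$ are quasi-isometric.
\end{theorem}

\subsection*{The idea, first without finite generation}

If the lattices need not be finitely generated, there is a short construction of isomorphic ones. Let $\Gamma_1$ be a uniform and $\Lambda_1$ a non-uniform lattice in the same group $A$, for instance in $SL_2(\mathbb R)$. Let $C=\bigoplus_{\mathbb N}(\Gamma_1\times\Lambda_1)$, viewed as a discrete group. Then $C$ has room for one more copy of either group,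
\[
\Gamma_1\times C\;\cong\; C\;\cong\;\Lambda_1\times C .
\]
Moreover, $\Gamma_1\times C$ and $\Lambda_1\times C$ are lattices in $A\times C$, uniform and non-uniform respectively, since $(A\times C)/(\Gamma_1\times C)=A/\Gamma_1$ and likewise for $\Lambda_1$. The defect is that $C$, a union of a strictly increasing sequence of subgroups, is not finitely generated.

So the problem becomes the following: find a group $A$ with a uniform lattice $\Gamma_1$ and a non-uniform lattice $\Lambda_1$, both finitely generated, and a \emph{finitely generated} group $B$ with
\begin{equation}\label{eq:goal}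
\Gamma_1\times B\cong B\cong\Lambda_1\times B .
\end{equation}
In Section~\ref{sec:absorb} we give a sufficient condition on a finitely generated group $D$ for the existence of a finitely generated $B$ with $D\times B\cong B$. The condition forces $D$ to be perfect, so it does not apply to $SL_2(\mathbb Z)$, whose abelianization is $\mathbb Z/12$. We look for $\Gamma_1$ and $\Lambda_1$ among groups built from actions on trees instead. Section~\ref{sec:graph} introduces a lamplighter graph $X$ over a tree. Section~\ref{sec:S} constructs a group $S$ that acts simply transitively on the vertices of $X$ and satisfies the condition, and then $\Gamma_1=S\times S$ is a uniform lattice in $A=\mathrm{Aut}(X)\times\mathrm{Aut}(X)$. Section~\ref{sec:KM} constructs $\Lambda_1\le A$ from a Kac--Moody group acting on a pair of trees. Section~\ref{sec:proof} shows that both groups are lattices and proves Theorem~\ref{thm:main}. Section~\ref{sec:compl} contains two complements.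

Conventions: $[x,y]=xyx^{-1}y^{-1}$ and $\mathbb N=\{0,1,2,\dots\}$.

\section{Finitely generated groups that absorb a direct factor}\label{sec:absorb}

The full product $D^{\mathbb N}$ satisfies $D^{\mathbb N}\cong D\times D^{\mathbb N}$, the isomorphism being given by the shift. We want a finitely generated subgroup $B\le D^{\mathbb N}$ that is still mapped onto itself by the shift and still contains the first factor $D\times1\times1\times\cdots$. Constant sequences are shift-invariant, but they only give the diagonal. We add sequences of the form $(t^n)_{n\ge 0}$: the shift multiplies such a sequence by a constant, and a suitable commutator isolates coordinate $0$. What is needed for this is the following.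

\begin{definition}\label{def:absorb}
A finitely generated group $D$ is \emph{absorbable} if there are finitely many triples $(x_i,y_i,t_i)\in D^3$, $1\le i\le r$, such that
\begin{itemize}
\item[(a)] $[x_i,\,t_i^{n}y_it_i^{-n}]=1$ for all $i$ and all $n\ge1$;
\item[(b)] $D$ is the normal closure of $\{[x_1,y_1],\dots,[x_r,y_r]\}$.
\end{itemize}
\end{definition}

Condition (b) makes $D$ perfect. If $[x_i,y_i]\ne1$, then $t_i$ has infinite order: if $t_i^m=1$ with $m\ge1$, then (a) for $n=m$ reads $[x_i,y_i]=1$. Thus one has to find elements $x,y$ that do not commute and an element $t$ such that all powers $t,t^2,t^3,\dots$ move $y$ away from $x$.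

\begin{lemma}\label{lem:absorb}
If $D$ is absorbable, there is a finitely generated group $B_D$ with $B_D\cong D\times B_D$.
\end{lemma}

\begin{proof}
For $d\in D$ let $\bar d=(d,d,d,\dots)\in D^{\mathbb N}$, and let $\mathbf t_i=(1,t_i,t_i^2,\dots)$. Put
\[
B=\langle\, \bar d\ (d\in D),\ \mathbf t_1,\dots,\mathbf t_r\,\rangle\le D^{\mathbb N}.
\]
Since $D$ is finitely generated, so is $B$. Let $\theta\colon D^{\mathbb N}\to D^{\mathbb N}$ be the shift $(b_0,b_1,\dots)\mapsto(b_1,b_2,\dots)$, a homomorphism. We have $\theta(\bar d)=\bar d$ and $\theta(\mathbf t_i)=\mathbf t_i\,\bar t_i$, and the elements $\bar d$, $\mathbf t_i\bar t_i$ again generate $B$. Hence $\theta(B)=B$.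

The element $[\bar x_i,\mathbf t_i\bar y_i\mathbf t_i^{-1}]$ of $B$ has $n$-th coordinate $[x_i,t_i^ny_it_i^{-n}]$. By (a) it equals $([x_i,y_i],1,1,\dots)$. Conjugating by constant sequences and taking products and inverses, we obtain $(d,1,1,\dots)$ for every $d$ in the normal closure of the $[x_i,y_i]$, that is, by (b), for every $d\in D$. So $D_0=\{(d,1,1,\dots):d\in D\}$ is contained in $B$.

Let $B_1=\{b\in B:b_0=1\}$. Every $b\in B$ is the product of $(b_0,1,1,\dots)\in D_0$ and an element $b'\in B_1$. Since $D_0$ and $B_1$ commute and intersect trivially, $B=D_0\times B_1$. The shift is injective on $B_1$, and $\theta(b)=\theta(b')$ shows $\theta(B_1)=\theta(B)=B$. Hence $B_1\cong B$ and $B\cong D\times B$.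
\end{proof}

\begin{example}\label{ex:Z}
Let $s$ be the translation $n\mapsto n+1$ of $\mathbb Z$ and $D=\langle s,(0\,1\,2)\rangle$. This is the semidirect product of the group $\mathrm{Alt}_f(\mathbb Z)$ of finitely supported even permutations and $\langle s\rangle$. Let $x=(0\,1\,2)$, $y=(1\,2\,3)$, $t=s^2$. They satisfy (a), because $t^nyt^{-n}=(1{+}2n\;\,2{+}2n\;\,3{+}2n)$ has support disjoint from $\{0,1,2\}$ for $n\ge1$; and $[x,y]\ne1$. The normal closure of $[x,y]$ is the simple group $\mathrm{Alt}_f(\mathbb Z)$, so the proof above puts $\mathrm{Alt}_f(\mathbb Z)\times1\times1\times\cdots$ into $B$. But (b) fails, and no choice of triples can help, since $D$ maps onto $\mathbb Z$. The group $S$ below satisfies (a) for the same reason, disjointness of supports, with $\mathbb Z$ replaced by the chambers of a tree; it is arranged so that the elements doing the translating also lie in the normal closure.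
\end{example}

\section{The lamplighter graph}\label{sec:graph}

\subsection{Parameters and tree}

Fix $q=8$ and a set $\Omega$ with $q+1=9$ elements. Let
\[
M=\mathrm{Alt}(\Omega)\cong\mathrm{Alt}(9),\qquad F\le M\ \text{ generated by a $9$-cycle},\qquad L=\mathrm{Alt}(8).
\]
A $9$-cycle is even, so indeed $F\le M$, and $F$ is simply transitive on $\Omega$. We have
\begin{equation}\label{eq:cardinality}
|M/F|=\frac{|M|}9=|L| .
\end{equation}
This coincidence of cardinalities is what will allow two very different groups to act on the same graph.

Let $T$ be the tree with two kinds of vertices: \emph{chambers}, of valency $3$, with exactly one neighbor of each type $1,2,3$; and \emph{panels}, each of a type in $\{1,2,3\}$ and of valency $q+1$, whose neighbors are all chambers. These properties determine $T$ up to type-preserving isomorphism. Let $\mathrm{Ch}$ and $\mathrm{Pan}$ be the sets of chambers and panels. We identify a panel with the set of its $q+1$ chambers. We write $\mathrm{Aut}(T)$ for the group of \emph{type-preserving} automorphisms; such an automorphism is determined by its action on $\mathrm{Ch}$.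

\subsection{The graph $X$}

Place a lamp at each panel. Let $(E,*)$ be a pointed set of $|L|$ possible states of a lamp, where $*$ means ``off''. Let $\mathrm{Conf}$ be the set of functions $f\colon\mathrm{Pan}\to E$ with $f(P)=*$ for all but finitely many $P$, and let $f_0\equiv *$. The graph $X$ has vertex set $\mathrm{Conf}\times\mathrm{Ch}$; a vertex $(f,c)$ describes a lamplighter standing at the chamber $c$ while the lamps are in the states $f$. The edges are:
\begin{itemize}
\item (walk) $(f,c)-(f,d)$, where $c\ne d$ lie in a common panel;
\item (switch) $(f,c)-(f',c)$, where $f,f'$ differ at exactly one panel, and this panel contains $c$.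
\end{itemize}
Each vertex has degree $3q+3(|E|-1)$, so $X$ is locally finite. It is connected: since $T$ is connected, walking joins $(f,c)$ to $(f,d)$ for all $c,d$; to change $f$ at one panel, walk to a chamber of that panel and switch; and two configurations differ at finitely many panels only. The definition uses $E$ only as a pointed set, so we may identify $(E,*)$ with any pointed set of $|L|$ elements, in different ways for different purposes.

\subsection{Why lamps?}

The two lattices will use the lamps for different purposes.

For $\Lambda_1$, the lamps are simply permuted. If we identify $(E,*)$ with $(L,1)$, then $\bigoplus_{\mathrm{Pan}}L$ acts on $\mathrm{Conf}$ by pointwise left multiplication, simply transitively, and $\mathrm{Aut}(T)$ acts by carrying the lamps along. So a group acting on $T$ yields, after adding $\bigoplus_{\mathrm{Pan}}L$, a group acting on $X$ whose orbits of vertices correspond to the orbits of the original group on $\mathrm{Ch}$, with isomorphic stabilizers. For $\Lambda_1$ we do this with two copies of $T$.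

One might construct the uniform lattice in the same way. The group of all $g\in\mathrm{Aut}(T)$ whose local actions (defined below) lie in $F$ is simply transitive on $\mathrm{Ch}$. By Bass--Serre theory it is the free product of three cyclic groups of order $9$, since the quotient of $T$ is a tripod whose central vertex has trivial stabilizer and whose ends have stabilizers of order $9$. Together with the lamps it is simply transitive on the vertices of $X$. But this free product, and hence also the group obtained by adding the lamps, has non-trivial abelian quotients, so it is not absorbable. The remedy is to allow local actions in the larger, simple group $M$ at finitely many panels. This makes stabilizers in $T$ infinite, and the lamps are used to undo this: with $(E,*)=(M/F,F)$ they \emph{record} at which panels, and how, the local action has left $F$. By \eqref{eq:cardinality} the graph is the same graph $X$.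

\begin{remark}
The choice $q=8$ meets the following demands: $q+1$ is odd, so that $F\le\mathrm{Alt}(\Omega)$; $M$ is simple and its point stabilizer $\mathrm{Alt}(8)$ is non-abelian; $L$ is perfect with $|L|=|M/F|$; $q$ is a prime power with $SL_2(\mathbb F_q)$ simple; and $q>2$, which makes a covolume finite in Section~\ref{sec:proof}. For $q=4$ only the demand on $L$ fails: there $|M/F|=12$, and no group of order $12$ is perfect.
\end{remark}

\section{The group $S$}\label{sec:S}

\subsection{Local actions}

For each panel $P$ fix a bijection $\lambda_P\colon P\to\Omega$. The \emph{local action} of $g\in\mathrm{Aut}(T)$ at $P$ is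
\[
\sigma(g,P)=\lambda_{gP}\circ g|_P\circ\lambda_P^{-1}\in\mathrm{Sym}(\Omega).
\]
It satisfies the cocycle identity
\begin{equation}\label{eq:cocycle}
\sigma(gh,P)=\sigma(g,hP)\,\sigma(h,P),
\end{equation}
and hence $\sigma(g^{-1},gP)=\sigma(g,P)^{-1}$. Automorphisms can be built with local actions prescribed modulo $F$, and in exactly one way once the image of one chamber is given.

\begin{lemma}\label{lem:extend}
Given $c,c'\in\mathrm{Ch}$ and $(m_P)_P\in M^{\mathrm{Pan}}$, there is a unique $g\in\mathrm{Aut}(T)$ with $gc=c'$ and $\sigma(g,P)\in Fm_P$ for all $P$.
\end{lemma}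

\begin{proof}
We construct $g$ outward from $c$ and see that every step is forced. Suppose that $gd=d'$ has been determined and that $P\ni d$ is a panel on which $g$ is not yet defined. Then $gP$ must be the panel $P'\ni d'$ of the same type. The local action $\sigma(g,P)$ must be an element $um_P$ with $u\in F$ and $um_P(\lambda_P(d))=\lambda_{P'}(d')$; such a $u$ exists and is unique because $F$ is simply transitive on $\Omega$. This determines $g$ on $P$. As $T$ is a tree, no panel or chamber is reached twice, and we obtain a unique well-defined type-preserving map $T\to T$ that is bijective on the neighbors of each vertex. Such a map is an automorphism: paths without backtracking go to paths without backtracking, so it is injective, and its image contains all neighbors of each of its vertices, so it is surjective.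
\end{proof}

Taking $c=c'$ and all $m_P=1$, we get:
\begin{equation}\label{eq:rigid}
\text{if all local actions of $g\in\mathrm{Aut}(T)$ lie in $F$ and $g$ fixes a chamber, then $g=1$.}
\end{equation}

\begin{definition}
Let $S$ be the set of all $g\in\mathrm{Aut}(T)$ with $\sigma(g,P)\in M$ for all $P$ and $\sigma(g,P)\in F$ for all but finitely many $P$.
\end{definition}

By \eqref{eq:cocycle}, $S$ is a group; it is a group with almost prescribed local action in the sense of Le Boudec. By Lemma~\ref{lem:extend} the stabilizer of a chamber in $S$ is infinite: prescribe arbitrary cosets $Fm_P$ at finitely many panels and the coset $F$ at all others. Since chamber stabilizers in $\mathrm{Aut}(T)$ are compact, $S$ is not discrete in $\mathrm{Aut}(T)$, and we turn to $X$.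

Identify $(E,*)$ with $(M/F,F)$ and let $S$ act on $\mathrm{Conf}$ by
\[
(gf)(gP)=\sigma(g,P)f(P).
\]
If $f(P)=F$ and $\sigma(g,P)\in F$, then $(gf)(gP)=F$, so $gf$ again has finite support. By \eqref{eq:cocycle}, $(g(hf))(ghP)=\sigma(g,hP)\sigma(h,P)f(P)=((gh)f)(ghP)$, so this is an action. Let $S$ act on the vertices of $X$ by $g(f,c)=(gf,gc)$. This preserves edges: if $f,f'$ differ exactly at $P\ni c$, then $gf,gf'$ differ exactly at $gP\ni gc$; and walking edges clearly go to walking edges.

\begin{lemma}\label{lem:simply}
$S$ acts simply transitively on the vertices of $X$.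
\end{lemma}

\begin{proof}
Fix $c_0\in\mathrm{Ch}$. Let $(f,c)$ be a vertex, and write $f(P)=n_PF$ with $n_P\in M$ and $n_P=1$ for all but finitely many $P$. An element $h\in S$ maps $(f,c)$ to $(f_0,c_0)$ if and only if $hc=c_0$ and $\sigma(h,P)n_PF=F$, i.e.\ $\sigma(h,P)\in Fn_P^{-1}$, for all $P$. By Lemma~\ref{lem:extend} exactly one $h\in\mathrm{Aut}(T)$ has these properties. Its local actions lie in $M$, and in $F$ wherever $n_P=1$, so $h\in S$.
\end{proof}

In particular the action is faithful, and we regard $S$ as a subgroup of $\mathrm{Aut}(X)$.

\subsection{Three finite subgroups generate $S$}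

For a panel $P$ let
\[
J_P=\{g\in S:\ gP=P,\ \sigma(g,Q)\in F\text{ for all }Q\ne P\},
\]
a subgroup of $S$ by \eqref{eq:cocycle}. Fix a chamber $c_0$ and let $P_1,P_2,P_3$ be its panels, of types $1,2,3$.

\begin{lemma}\label{lem:J}
The map $g\mapsto\sigma(g,P)$ is an isomorphism $J_P\to M$, and $S=\langle J_{P_1},J_{P_2},J_{P_3}\rangle$. In particular $S$ is finitely generated.
\end{lemma}

\begin{proof}
By \eqref{eq:cocycle} the map is a homomorphism. If $\sigma(g,P)=1$, then $g$ fixes the chambers of $P$ and all its local actions lie in $F$, so $g=1$ by \eqref{eq:rigid}. For surjectivity, let $m\in M$ and $c\in P$, and let $c'\in P$ be the chamber with $\lambda_P(c')=m\lambda_P(c)$. Lemma~\ref{lem:extend}, applied to $c,c'$, the coset $Fm$ at $P$ and the coset $F$ elsewhere, gives $g$ with $gc=c'$. The panel $gP$ contains $c'$ and has the type of $P$, so $gP=P$. Finally $\sigma(g,P)=um$ with $u\in F$, and $um$ agrees with $m$ at $\lambda_P(c)$. Since $F$ acts freely, $u=1$. So $g\in J_P$ and $\sigma(g,P)=m$.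

Since $S$ is simply transitive on the vertices of the connected graph $X$, it is generated by the elements $g$ that carry $v_0=(f_0,c_0)$ to a neighbor: following a path $v_0,v_1,\dots$ with $v_l=g_lv_0$, the vertex $g_l^{-1}v_{l+1}$ is a neighbor of $v_0$, so $g_{l+1}=g_lg$ with such a $g$. There are two kinds of neighbors.
\begin{itemize}
\item If $gv_0=(f_0,d)$ with $d\in P_i$, then $\sigma(g,P)F=F$ for all $P$, so all local actions lie in $F$. Moreover $gP_i$ is the panel of type $i$ of $d$, that is, $P_i$. So $g\in J_{P_i}$.
\item If $gv_0=(f,c_0)$ with $f$ supported on $P_i$, then $gc_0=c_0$, so $gP_i=P_i$. For $P\ne P_i$ we have $gP\ne P_i$ and $\sigma(g,P)F=f(gP)=F$. So $g\in J_{P_i}$.\qedhere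
\end{itemize}
\end{proof}

\subsection{Absorbability}

For $i=1,2,3$ let $U_i$ be the set of chambers $e\ne c_0$ such that the geodesic from $c_0$ to $e$ in $T$ starts with the edge from $c_0$ to $P_i$. Then $\mathrm{Ch}=\{c_0\}\sqcup U_1\sqcup U_2\sqcup U_3$ (Figure~\ref{fig:pingpong}). The plan is to find $x_i,y_i\in J_{P_i}$ that move only chambers in $U_i$, and an element $t_i$ whose positive powers all push $U_i$ into another branch. A single element of $J_{P_j}$ would not do for $t_i$, as it has finite order; a product of elements from two different branches does.

\begin{figure}[ht]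
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \a/\i in {210/1, 330/2, 90/3} {
  \begin{scope}[rotate=\a]
    \filldraw[fill=gray!15,draw=gray] (2.2,0) ellipse (0.75 and 1.0);
    \draw (0,0)--(1,0);
    \foreach \y in {-0.6,-0.2,0.2,0.6} {
      \draw (1,0)--(1.9,\y);
      \draw (1.9,\y)--(2.5,{1.15*\y});
      \fill (1.9,\y) circle (1.5pt);
    }
    \filldraw[fill=white] (0.92,-0.08) rectangle (1.08,0.08);
  \end{scope}
  \node at (\a:3.3) {$U_{\i}$};
  \node at (\a+22:1.05) {$P_{\i}$};
}
\fill (0,0) circle (2pt);
\node at (30:0.38) {$c_0$};
\draw[->,thick] (62:2.5) to[bend left=22] node[above right] {$g_2$} (-2:2.5);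
\draw[->,thick] (302:2.5) to[bend left=22] node[below] {$g_1$} (238:2.5);
\end{tikzpicture}
\caption{The chambers of the tree $T$ other than $c_0$ fall into three branches $U_1,U_2,U_3$, entered through the panels $P_1,P_2,P_3$ of $c_0$ (squares; only some of the chambers of each panel are drawn). The element $g_2$ maps everything outside $U_2$ into $U_2$, and $g_1$ maps everything outside $U_1$ into $U_1$. Hence $t_3=g_1g_2$ maps $U_3\cup U_1$ into $U_1$, and every positive power of $t_3$ moves $U_3$ off itself.}
\label{fig:pingpong}
\end{figure}

\begin{proposition}\label{prop:S}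
$S$ is finitely generated and absorbable.
\end{proposition}

\begin{proof}
Finite generation is Lemma~\ref{lem:J}. Fix $i$ and let $\{i,j,k\}=\{1,2,3\}$.

\emph{The elements $x_i,y_i$.} Let $\omega=\lambda_{P_i}(c_0)$. The stabilizer $M_\omega\cong\mathrm{Alt}(8)$ is non-abelian, so by Lemma~\ref{lem:J} we can choose non-commuting $x_i,y_i\in J_{P_i}$ with $\sigma(x_i,P_i)$ and $\sigma(y_i,P_i)$ fixing $\omega$. Let $x$ be one of them. It fixes $c_0$, and we claim that it fixes every chamber $e\notin U_i$. We use induction on the distance from $c_0$. Let $e\notin U_i$, $e\ne c_0$, let $Q$ be the last panel on the geodesic from $c_0$ to $e$, and let $e'$ be the chamber preceding $Q$ on it. Then $Q\ne P_i$, since $P_i\setminus\{c_0\}\subset U_i$; and $e'\notin U_i$, since either $e'=c_0$ or the geodesics from $c_0$ to $e$ and to $e'$ start with the same edge. By induction $xe'=e'$, so $xQ=Q$. The local action of $x$ at $Q$ lies in $F$ and fixes $\lambda_Q(e')$, so it is trivial, and $xe=e$. Thus $x_i$ and $y_i$ are supported in $U_i$.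

\emph{The element $t_i$.} Choose $g_j\in J_{P_j}$ and $g_k\in J_{P_k}$ with $\sigma(g_j,P_j),\sigma(g_k,P_k)\in F\setminus\{1\}$, and put $t_i=g_jg_k$. All local actions of $g_j$ lie in $F$ and $g_j\ne1$, so by \eqref{eq:rigid} $g_j$ fixes no chamber; the same holds for $g_k$. We claim that
\[
g_j(\mathrm{Ch}\setminus U_j)\subset U_j,\qquad g_k(\mathrm{Ch}\setminus U_k)\subset U_k .
\]
Let $e\in\mathrm{Ch}\setminus U_j$. The geodesic from $P_j$ to $e$ starts with the edge from $P_j$ to $c_0$. Hence the geodesic from $g_jP_j=P_j$ to $g_je$ starts with the edge from $P_j$ to $g_jc_0\ne c_0$. Preceding it by the edge from $c_0$ to $P_j$ gives the geodesic from $c_0$ to $g_je$, so $g_je\in U_j$. The argument for $k$ is the same with $j$ and $k$ exchanged.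

It follows that $g_k(U_i\cup U_j)\subset U_k$ and $g_j(U_k)\subset U_j$, so $t_i(U_i\cup U_j)\subset U_j$, and by induction $t_i^nU_i\subset U_j$ for all $n\ge1$. The support of $t_i^ny_it_i^{-n}$ lies in $t_i^nU_i$, which is disjoint from $U_i$. So $x_i$ and $t_i^ny_it_i^{-n}$ have disjoint supports in $\mathrm{Ch}$ and commute. This is (a).

\emph{Normal generation.} We have $1\ne[x_i,y_i]\in J_{P_i}\cong\mathrm{Alt}(9)$, which is simple. So the normal closure of $[x_i,y_i]$ contains $J_{P_i}$. Using $i=1,2,3$ and Lemma~\ref{lem:J}, we get (b).
\end{proof}

\section{A non-uniform counterpart}\label{sec:KM}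

We now need a finitely generated, absorbable group that acts on a product of two copies of $T$ with finite stabilizers of pairs of chambers and infinitely many orbits of such pairs, the stabilizers growing fast enough to make the sum of their inverse orders finite. Kac--Moody groups over $\mathbb F_8$ provide it, once the lamps are added; commutation of $x$ with all $t^nyt^{-n}$ will now come from the commutator relations between root groups instead of disjoint supports.

\subsection{The Kac--Moody group}

Let $k=\mathbb F_q$ with $q=8$. Consider the generalized Cartan matrix $(a_{ij})_{1\le i,j\le3}$ with $a_{ii}=2$ and $a_{ij}=-2$ for $i\ne j$. Since $a_{ij}a_{ji}=4$ for $i\ne j$, its Weyl group is the free product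
\[
W=\langle r_1\rangle*\langle r_2\rangle*\langle r_3\rangle,\qquad r_i^2=1,
\]
with length function $\ell$. It acts faithfully on $\bigoplus_i\mathbb Z\alpha_i$ by $r_i\alpha_j=\alpha_j-a_{ij}\alpha_i$. Let $\Phi=W\{\alpha_1,\alpha_2,\alpha_3\}$ be the set of real roots. Each real root has either all coefficients $\ge0$ or all coefficients $\le0$, and accordingly $\Phi=\Phi_+\sqcup\Phi_-$. The symmetric bilinear form with $(\alpha_i,\alpha_j)=a_{ij}$ is $W$-invariant, because $r_i$ is the reflection $v\mapsto v-(\alpha_i,v)\alpha_i$ and $(\alpha_i,\alpha_i)=2$. So every $a\in\Phi$ has norm $(a,a)=2$.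

A pair $\{a,b\}\subset\Phi$ is \emph{prenilpotent} if some $w\in W$ maps both $a,b$ into $\Phi_+$ and some $w'\in W$ maps both into $\Phi_-$. Let $\mathcal G$ be a split Kac--Moody group over $k$ of this type. We use the following standard facts; see \cite{Tits}, \cite{Remy}, \cite[Ch.~6, 8]{AB}.

\begin{itemize}
\item[(K1)] There are subgroups $U_a\cong(k,+)$ $(a\in\Phi)$ and a finite torus $H$ normalizing each $U_a$, with $\mathcal G=\langle H,U_a\ (a\in\Phi)\rangle$. For each $i$ there is a homomorphism $SL_2(k)\to\mathcal G$ with image $\langle U_{\alpha_i},U_{-\alpha_i}\rangle$, mapping the upper and lower unitriangular groups isomorphically onto $U_{\alpha_i}$ and $U_{-\alpha_i}$. There is $n_i\in\langle U_{\alpha_i},U_{-\alpha_i}\rangle$ with $n_iU_an_i^{-1}=U_{r_ia}$ for all $a\in\Phi$.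
\item[(K2)] If $\{a,b\}$ is prenilpotent and $b\ne\pm a$, then $[U_a,U_b]\subset\langle U_c:\ c\in\Phi,\ c=ia+jb,\ i,j\ge1\rangle$.
\item[(K3)] Let $B_\varepsilon=H\langle U_a:a\in\Phi_\varepsilon\rangle$ for $\varepsilon=\pm$, and $N=H\langle n_1,n_2,n_3\rangle$. Then $H$ is normal in $N$ and $N/H\cong W$, with $n_i$ mapping to $r_i$. These groups form a twin $BN$-pair with $B_+\cap B_-=H$. So $\mathcal G$ acts type-preservingly on a twin building $(\Delta_+,\Delta_-,\delta^*)$ of type $W$, with chamber sets $\Delta_\varepsilon=\mathcal G/B_\varepsilon$ and all panels of cardinality $q+1$. Put $c_\varepsilon=B_\varepsilon$, and for $w\in W$ let $wc_-=nc_-$, where $n\in N$ represents $w$. Then $\mathcal G=\bigsqcup_{w\in W}B_+wB_-$, and the \emph{codistance} is given by $\delta^*(gc_+,hc_-)=w$ if and only if $g^{-1}h\in B_+wB_-$. If $\delta^*(c,d)=w$ with $c\in\Delta_+$, $d\in\Delta_-$, and $\ell(wr_i)<\ell(w)$, then every $e\ne d$ in the $r_i$-panel of $d$ satisfies $\delta^*(c,e)=wr_i$.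
\end{itemize}

\noindent\emph{Both buildings are copies of $T$.} The chamber--panel incidence graph of $\Delta_\varepsilon$ is connected and has the right valencies. A cycle in it would give a closed gallery $d_0,d_1,\dots,d_m=d_0$ with $m\ge2$, in which $d_{l-1}\ne d_l$ lie in a common panel of some type $s_l\in\{r_1,r_2,r_3\}$ and consecutive panels are distinct. Consecutive panels share a chamber, and a chamber lies in only one panel of each type, so $s_l\ne s_{l+1}$ for $1\le l<m$. Then $s_1\cdots s_m$ is a reduced non-empty word in the free product $W$, and the Weyl distance from $d_0$ to $d_m$ is $s_1\cdots s_m\ne1$, contradicting $d_m=d_0$. So the graph is a tree, and we fix type-preserving identifications of the graphs of $\Delta_+$ and of $\Delta_-$ with $T$.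

\smallskip
Let
\[
\widetilde\Lambda_0=\langle U_a:a\in\Phi\rangle=\langle U_{\pm\alpha_1},U_{\pm\alpha_2},U_{\pm\alpha_3}\rangle .
\]
The equality holds because $U_{w\alpha_i}$ is a conjugate of $U_{\alpha_i}$ by a product of $n_j$'s, which lie in the group on the right. This group is generated by finitely many finite groups. It is normalized by $H$, so it is normal in $\mathcal G$ and $\mathcal G=\widetilde\Lambda_0H$.

\emph{Orbits on pairs of chambers.} If $g^{-1}h=b_+nb_-$ with $b_\pm\in B_\pm$ and $n\in N$ over $w$, then $(gc_+,hc_-)=gb_+(c_+,wc_-)$. So the pairs in $\Delta_+\times\Delta_-$ of codistance $w$ form the single $\mathcal G$-orbit of $(c_+,wc_-)$. Since $N$ normalizes $H$, the torus fixes $c_+$ and every $wc_-$. As $\mathcal G=\widetilde\Lambda_0H$, the group $\widetilde\Lambda_0$ is also transitive on the pairs of each given codistance, and it is transitive on $\Delta_+$ and on $\Delta_-$.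

\begin{lemma}\label{lem:stab}
If $c\in\Delta_+$, $d\in\Delta_-$ and $\delta^*(c,d)=w$, then the stabilizer of $(c,d)$ in $\widetilde\Lambda_0$ has order $\tau q^{\ell(w)}$, where $\tau=|H\cap\widetilde\Lambda_0|<\infty$.
\end{lemma}

\begin{proof}
We use induction on $\ell(w)$ and write $\mathrm{Stab}$ for stabilizers in $\widetilde\Lambda_0$. If $w=1$, then $(c,d)$ lies in the $\widetilde\Lambda_0$-orbit of $(c_+,c_-)$, so the stabilizer is conjugate to $\widetilde\Lambda_0\cap B_+\cap B_-=\widetilde\Lambda_0\cap H$. Let $w\ne1$, choose $s\in\{r_1,r_2,r_3\}$ with $\ell(ws)<\ell(w)$, and let $\pi$ be the $s$-panel of $d$. By (K3), $d$ is the only chamber of $\pi$ with codistance $w$ from $c$, and the other $q$ chambers have codistance $ws$. Since codistance and types are preserved, $\mathrm{Stab}(c,d)=\mathrm{Stab}(c,\pi)$. This group is transitive on $\pi\setminus\{d\}$: for $e,e'$ in this set there is $\lambda\in\widetilde\Lambda_0$ with $\lambda(c,e)=(c,e')$, and then $\lambda\pi=\pi$, since both are the $s$-panel of $e'$. Since $\mathrm{Stab}(c,e)\le\mathrm{Stab}(c,\pi)$, we get $|\mathrm{Stab}(c,d)|=q\,|\mathrm{Stab}(c,e)|$, and the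 induction hypothesis applies to $(c,e)$.
\end{proof}

Let $\Lambda_0$ be the image of $\widetilde\Lambda_0$ in $\mathrm{Aut}(T)\times\mathrm{Aut}(T)$, acting on $\Delta_+$ and $\Delta_-$. The kernel fixes $(c_+,c_-)$, so it is a subgroup of $H\cap\widetilde\Lambda_0$; let $\kappa$ be its order, a divisor of $\tau$. The kernel lies in the stabilizer of every pair, so stabilizers in $\Lambda_0$ of pairs of codistance $w$ have order $\tau q^{\ell(w)}/\kappa$.

\subsection{Absorbability from root groups}

For $x\in U_{\alpha_3}$ and $y\in U_{-\alpha_3}$ we need an element $t$ all of whose positive powers move $y$ into root groups commuting with $U_{\alpha_3}$. We take $t=n_1n_2$, which acts on roots by $r_1r_2$. This is where three simple roots are used: the two reflections other than $r_3$ have a product of infinite order.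

\begin{lemma}\label{lem:roots}
For $n\ge1$ let $\beta_n=(r_1r_2)^n\alpha_3$ and $\beta_n'=(r_1r_2)^{-n}\alpha_3$. Then
\[
\beta_n=\alpha_3+2n(2n+1)\alpha_1+2n(2n-1)\alpha_2,\qquad
\beta_n'=\alpha_3+2n(2n-1)\alpha_1+2n(2n+1)\alpha_2 .
\]
The pair $\{\alpha_3,-\beta_n\}$ is prenilpotent, and no real root has the form $i\alpha_3-j\beta_n$ with $i,j\ge1$.
\end{lemma}

\begin{proof}
On vectors $\alpha_3+c\,\alpha_1+d\,\alpha_2$, the reflection $r_2$ replaces $d$ by $2-d+2c$ and $r_1$ replaces $c$ by $2-c+2d$. Apply $r_1r_2$ to the vector with $c=2n(2n+1)$, $d=2n(2n-1)$, $n\ge0$: first $d$ becomes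
\[
2-2n(2n-1)+4n(2n+1)=4n^2+6n+2=(2n+2)(2n+1),
\]
and then $c$ becomes
\[
2-2n(2n+1)+2(2n+2)(2n+1)=4n^2+10n+6=(2n+2)(2n+3).
\]
By induction starting from $n=0$ this proves the formula for $\beta_n$. Since $(r_1r_2)^{-1}=r_2r_1$, exchanging the indices $1$ and $2$ gives $\beta_n'$.

Both $\beta_n$ and $\beta_n'$ are positive roots with $c+d=8n^2$. The reflection $r_3$ changes their $\alpha_3$-coefficient to $-1+2(c+d)=16n^2-1>0$, so $r_3\beta_n$ and $r_3\beta_n'$ are positive. Now $r_3$ maps $\alpha_3$ and $-\beta_n$ to the negative roots $-\alpha_3$ and $-r_3\beta_n$. And $w=r_3(r_1r_2)^{-n}$ maps them to the positive roots $w\alpha_3=r_3\beta_n'$ and $w(-\beta_n)=-r_3\alpha_3=\alpha_3$. So the pair is prenilpotent.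

Finally $(\alpha_3,\beta_n)=2-2(c+d)=2-16n^2$, so
\[
(i\alpha_3-j\beta_n,\;i\alpha_3-j\beta_n)=2i^2+2j^2-2ij(2-16n^2)=2(i-j)^2+32n^2ij\ge32 ,
\]
whereas real roots have norm $2$.
\end{proof}

\begin{lemma}\label{lem:triplesKM}
There are $x_i,y_i,t_i\in\Lambda_0$ $(i=1,2,3)$ satisfying {\rm(a)} of Definition~\ref{def:absorb}, such that $\Lambda_0$ is the normal closure of $\{[x_1,y_1],[x_2,y_2],[x_3,y_3]\}$.
\end{lemma}

\begin{proof}
These properties pass to quotients, so it suffices to find such elements in $\widetilde\Lambda_0$. The Cartan matrix is invariant under permutations of the indices, so we treat $i=3$; for $i=1,2$ rename the indices.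

Choose non-trivial $x_3\in U_{\alpha_3}$, $y_3\in U_{-\alpha_3}$, and let $t_3=n_1n_2\in\widetilde\Lambda_0$. For $n\ge1$ we have $t_3^ny_3t_3^{-n}\in U_{-\beta_n}$ by (K1). Since $-\beta_n\ne\pm\alpha_3$, (K2) applies to the pair $\{\alpha_3,-\beta_n\}$, and by Lemma~\ref{lem:roots} the set of roots on the right-hand side of (K2) is empty. So $[U_{\alpha_3},U_{-\beta_n}]=1$, which gives (a).

The group $SL_2(8)$ is simple, so the homomorphism $SL_2(8)\to\langle U_{\alpha_3},U_{-\alpha_3}\rangle$ of (K1), being non-trivial, is an isomorphism. For $a,b\ne0$,
\[
\begin{pmatrix}1&a\\0&1\end{pmatrix}\begin{pmatrix}1&0\\b&1\end{pmatrix}=\begin{pmatrix}1+ab&a\\b&1\end{pmatrix}\ne\begin{pmatrix}1&a\\b&1+ab\end{pmatrix}=\begin{pmatrix}1&0\\b&1\end{pmatrix}\begin{pmatrix}1&a\\0&1\end{pmatrix},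
\]
so $[x_3,y_3]\ne1$, and its normal closure contains $\langle U_{\alpha_3},U_{-\alpha_3}\rangle$. Using $i=1,2,3$, the normal closure of all three commutators contains every $U_{\pm\alpha_i}$, hence is $\widetilde\Lambda_0$.
\end{proof}

\subsection{Adding the lamps}

Identify $(E,*)$ with $(L,1)$. As announced in Section~\ref{sec:graph}, $\bigoplus_{\mathrm{Pan}}L$ acts on $X$ by pointwise left multiplication on $\mathrm{Conf}$ (and trivially on $\mathrm{Ch}$), and $h\in\mathrm{Aut}(T)$ acts by $(f,c)\mapsto(f\circ h^{-1},hc)$. Both actions preserve the edges of $X$, and together they give an action of $\bigl(\bigoplus_{\mathrm{Pan}}L\bigr)\rtimes\mathrm{Aut}(T)$ on $X$. It is faithful: if $(l,h)$ acts trivially, then $h$ is trivial on $\mathrm{Ch}$, so $h=1$, and $l\cdot f_0=f_0$ gives $l=1$. Let $\mathrm{Pan}_+$ and $\mathrm{Pan}_-$ be the sets of panels of $\Delta_+$ and $\Delta_-$ (two copies of $\mathrm{Pan}$), and put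
\[
\Lambda_1=\Bigl(\bigoplus_{\mathrm{Pan}_+\sqcup\mathrm{Pan}_-}L\Bigr)\rtimes\Lambda_0\ \le\ \mathrm{Aut}(X)\times\mathrm{Aut}(X).
\]

\begin{proposition}\label{prop:Lambda}
$\Lambda_1$ is finitely generated and absorbable.
\end{proposition}

\begin{proof}
The group $\Lambda_0$ preserves types and is transitive on $\Delta_+$ and on $\Delta_-$, so it has $6$ orbits on $\mathrm{Pan}_+\sqcup\mathrm{Pan}_-$. Hence $\Lambda_1$ is generated by the finitely generated group $\Lambda_0$ and $6$ copies of the finite group $L$.

The triples of Lemma~\ref{lem:triplesKM}, viewed in $\Lambda_1$, satisfy (a). Let $\mathcal N$ be the normal closure in $\Lambda_1$ of the elements $[x_i,y_i]$; it contains $\Lambda_0$. For a panel $P$ and $l\in L$ let $l_P$ denote $l$ placed at $P$. The $\Lambda_0$-orbit of $P$ is infinite, so there is $h\in\Lambda_0$ with $hP\ne P$. Then $[l_P,h]=l_P\,(l^{-1})_{hP}\in\mathcal N$, and for $l'\in L$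
\[
[\,l_P(l^{-1})_{hP},\;l'_P\,]=[l,l']_P\in\mathcal N .
\]
Since $L$ is perfect, $\mathcal N$ contains the copy of $L$ at $P$. This holds for every $P$, so $\mathcal N=\Lambda_1$ and (b) holds.
\end{proof}

\section{The two lattices and the proof of the theorem}\label{sec:proof}

Equip $\mathrm{Aut}(X)$ with the topology of pointwise convergence. Since $X$ is a countable, connected, locally finite graph, $\mathrm{Aut}(X)$ is a totally disconnected, locally compact, second countable group in which vertex stabilizers are compact and open.

\begin{lemma}\label{lem:unimod}
$\mathrm{Aut}(X)$ is unimodular.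
\end{lemma}

\begin{proof}
Let $K$ be a vertex stabilizer. By Lemma~\ref{lem:simply}, $\mathrm{Aut}(X)=SK=KS$ and $S\cap K=1$. So every left coset $xK$ and every right coset $Kx$ contains exactly one element of $S$. Let $s\in S$. The set $KsK$ is compact and is a union of left cosets and a union of right cosets of the open group $K$; the numbers of left and of right cosets in it are therefore both equal to $N=|S\cap KsK|<\infty$. Let $\mu$ be a left Haar measure and $\delta$ the modular function, $\mu(Yx)=\delta(x)\mu(Y)$. Counting left cosets, $\mu(KsK)=N\mu(K)$. Each right coset in $KsK$ has the form $Ksk'$ with $k'\in K$ and has measure $\delta(s)\delta(k')\mu(K)=\delta(s)\mu(K)$, because $\delta$ is trivial on the compact group $K$. So $\mu(KsK)=N\delta(s)\mu(K)$, and $\delta(s)=1$. Thus $\delta$ is trivial on $SK=\mathrm{Aut}(X)$.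
\end{proof}

\begin{lemma}\label{lem:mass}
Let $A$ be a unimodular locally compact second countable group acting transitively on a set $Z$ with compact open stabilizers $A_z$, and normalize Haar measure by $\mu(A_z)=1$. Let $D\le A$ be a subgroup with finite stabilizers $D_z$. Then $D$ is discrete, the invariant measure on $A/D$ induced by $\mu$ has total mass
\[
\sum_{[z]\in D\backslash Z}\frac1{|D_z|}
\]
(possibly infinite), and $A/D$ is compact if and only if $D\backslash Z$ is finite.
\end{lemma}

\begin{proof}
The stabilizers $A_z$ are conjugate, so by unimodularity the normalization does not depend on $z$. The open set $A_z$ meets $D$ in the finite set $D_z$, so $D$ is discrete, hence countable. Let $p\colon A\to A/D$ be the projection. Since $\mu$ is right invariant, there is a unique $A$-invariant measure $\bar\mu$ on $A/D$ with $\bar\mu(p(Y))=\mu(Y)$ for each Borel set $Y$ on which $p$ is injective; this is the measure meant in the statement. If all non-empty fibers of $p$ on an open set $V$ have the same finite cardinality $m$, then $\bar\mu(p(V))=\mu(V)/m$: cut $V$ into countably many disjoint Borel pieces on which $p$ is injective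 and note that their images cover each point of $p(V)$ exactly $m$ times.

Fix $z$. The space $A/D$ is the disjoint union of the non-empty compact open sets $p(A_zg)$, which are indexed by $A_z\backslash A/D$. This set corresponds to $D\backslash Z$ through $A_zgD\leftrightarrow D\cdot g^{-1}z$. For $x,y\in A_z$ we have $xgD=ygD$ if and only if $x^{-1}y\in gDg^{-1}$. So the fibers of $p$ on $A_zg$ have cardinality $|A_z\cap gDg^{-1}|=|D_{g^{-1}z}|$, and $p(A_zg)$ has mass $\mu(A_zg)/|D_{g^{-1}z}|=1/|D_{g^{-1}z}|$. Summing gives the total mass. A disjoint union of non-empty compact open sets is compact if and only if there are finitely many of them.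
\end{proof}

Let $A=\mathrm{Aut}(X)\times\mathrm{Aut}(X)$. It is unimodular by Lemma~\ref{lem:unimod}, and it acts on $Z=V(X)\times V(X)$, where $V(X)$ is the vertex set of $X$. The action is transitive by Lemma~\ref{lem:simply}, and stabilizers are compact and open. Normalize Haar measure on $A$ as in Lemma~\ref{lem:mass}.

\begin{proposition}\label{prop:lattices}
$\Gamma_1=S\times S$ is a uniform lattice in $A$ of covolume $1$. $\Lambda_1$ is a non-uniform lattice in $A$ of covolume $\dfrac{3\kappa}{2\tau}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:simply}, $S\times S$ is simply transitive on $Z$, so Lemma~\ref{lem:mass} gives the first statement.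

Consider $\Lambda_1$. The group $\bigoplus_{\mathrm{Pan}_+\sqcup\mathrm{Pan}_-}L$ is simply transitive on $\mathrm{Conf}\times\mathrm{Conf}$, and $\Lambda_0$ fixes $(f_0,f_0)$. So every $\Lambda_1$-orbit on $Z$ contains a point $((f_0,c),(f_0,d))$. An element $(l,h)$ of $\Lambda_1$ that maps one such point to another has $l=1$. Hence the $\Lambda_1$-stabilizer of this point is the $\Lambda_0$-stabilizer of $(c,d)$, and the $\Lambda_1$-orbits on $Z$ correspond to the $\Lambda_0$-orbits on $\Delta_+\times\Delta_-$. By Section~\ref{sec:KM}, the latter are indexed by the codistance $w\in W$, and the stabilizers have order $\tau q^{\ell(w)}/\kappa$. In the free product $W$ there are $3\cdot2^{n-1}$ elements of length $n\ge1$. So by Lemma~\ref{lem:mass}, $\Lambda_1$ is discrete and its covolume is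
\[
\frac\kappa\tau\Bigl(1+\sum_{n\ge1}3\cdot2^{n-1}q^{-n}\Bigr)=\frac\kappa\tau\Bigl(1+\frac3{q-2}\Bigr)=\frac\kappa\tau\cdot\frac{q+1}{q-2}=\frac{3\kappa}{2\tau}<\infty ,
\]
where the series converges because $q>2$. Since $W$ is infinite, there are infinitely many orbits, so $A/\Lambda_1$ is not compact.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:S} and~\ref{prop:Lambda} and Lemma~\ref{lem:absorb} there are finitely generated groups $B_S\cong S\times B_S$ and $B_{\Lambda_1}\cong\Lambda_1\times B_{\Lambda_1}$. Let $B=B_S\times B_{\Lambda_1}$, a finitely generated group, with the discrete topology, and put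
\[
G=A\times B,\qquad \Gamma=\Gamma_1\times B=S\times S\times B,\qquad \Lambda=\Lambda_1\times B .
\]
Since $S\times S\times B_S\cong S\times B_S\cong B_S$, we have
\[
\Gamma\cong(S\times S\times B_S)\times B_{\Lambda_1}\cong B,\qquad
\Lambda\cong B_S\times(\Lambda_1\times B_{\Lambda_1})\cong B ,
\]
which is \eqref{eq:goal}. So $\Gamma\cong\Lambda$, and both groups are finitely generated. They are discrete in $G$, and $G/\Gamma=A/\Gamma_1$, $G/\Lambda=A/\Lambda_1$ as $G$-spaces, where $G$ acts through $A$. By Proposition~\ref{prop:lattices}, $\Gamma$ is a uniform and $\Lambda$ a non-uniform lattice in $G$.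

The group $G$ is totally disconnected, locally compact and second countable, since $A$ is and $B$ is countable and discrete. As $G/\Gamma$ is compact, $G=V\Gamma$ for some compact set $V$, so $G$ is generated by $V$ and a finite generating set of $\Gamma$, and hence is compactly generated. Finally, isomorphic finitely generated groups are quasi-isometric.
\end{proof}

\section{Two complements}\label{sec:compl}

The construction can be repeated to produce several covolumes, and any finitely generated group can be added as a factor.

\begin{proposition}
For every $m\ge1$ and every finitely generated group $Q$ there are a locally compact group $G$ and a finitely generated group $\Delta$, having $Q$ as a direct factor, such that $\Delta$ is isomorphic to a uniform lattice of $G$ and to $m$ non-uniform lattices of $G$, these $m+1$ lattices having pairwise distinct covolumes.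
\end{proposition}

\begin{proof}
With $A$, $\Gamma_1$, $\Lambda_1$, $B$ as in Section~\ref{sec:proof}, let $\Delta=B\times Q$, viewed as a discrete group, and $G=A^m\times\Delta$. For $0\le j\le m$ put
\[
\Delta_j=\Lambda_1^{\,j}\times\Gamma_1^{\,m-j}\times\Delta .
\]
Applying \eqref{eq:goal} $m$ times gives $\Delta_j\cong\Delta$. Normalize Haar measure on $G$ to give mass $1$ to $K^{2m}\times\{1\}$, where $K$ is a vertex stabilizer in $\mathrm{Aut}(X)$. By Proposition~\ref{prop:lattices}, $\Delta_j$ is a lattice of covolume $v^j$ with $v=3\kappa/(2\tau)$, and it is uniform if and only if $j=0$. Since $\kappa$ divides $\tau$, we have $v=3/(2b)$ with $b=\tau/\kappa$ an integer, so $v\ne1$. As $v>0$, the numbers $v^0,v^1,\dots,v^m$ are pairwise distinct.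
\end{proof}

The second complement explains why our lattice $\Lambda$, and with it the isomorphic lattice $\Gamma$, contains so much torsion: in a totally disconnected group, where compact open subgroups always exist, non-uniformity forces it.

\begin{proposition}
Let $G$ be a locally compact second countable group with a compact open subgroup $K$, and let $\Lambda\le G$ be a non-uniform lattice. Then $\Lambda$ has finite subgroups of arbitrarily large order. In particular $\Lambda$ is not virtually torsion-free.
\end{proposition}

\begin{proof}
A group that contains a lattice is unimodular. The group $G$ acts transitively on $Z=G/K$, and the stabilizer of $g^{-1}K$ is the compact open group $g^{-1}Kg$. The discrete group $\Lambda$ meets it in a finite group, so Lemma~\ref{lem:mass} applies. There are infinitely many $\Lambda$-orbits on $Z$, because $G/\Lambda$ is not compact. The sum of $1/|\Lambda\cap g^{-1}Kg|$ over these orbits is finite, because $\Lambda$ is a lattice and the invariant measure on $G/\Lambda$ is unique up to scaling. So the orders of the finite groups $\Lambda\cap g^{-1}Kg$ are unbounded. In a group with a torsion-free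 subgroup of index $m$, a finite subgroup acts freely on the $m$ cosets of that subgroup, so its order is at most $m$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AB} P.~Abramenko and K.~Brown, \emph{Buildings}, GTM 248.

\bibitem{MFO} ``Mathematisches Forschungsinstitut Oberwolfach'', \texttt{http://publications.mfo.de:80/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 2667/\allowbreak Report\_01\_29.pdf?\allowbreak sequence=4\&\allowbreak isAllowed=y}.

\bibitem{Remy} B.~R\'emy, \emph{Groupes de Kac--Moody d\'eploy\'es et presque d\'eploy\'es}, Ast\'erisque 277 (2002).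

\bibitem{Tits} J.~Tits, \emph{Uniqueness and presentation of Kac--Moody groups over fields}, J. Algebra 105 (1987).

\end{thebibliography}

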